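# One Noise, Two Reflected Paths: a $C^{1,\gamma}$ Domain Where Pathwise Uniqueness Fails

## 1. Reflected paths on a half-line, in a convex set, above a rough graph

Take the path $\beta_t=-2t$ for $0\le t\le1$, $\beta_t=2t-4$ for $1\le t\le 2$, and the starting point $x=1$. We want to keep $x+\beta$ in $[0,\infty)$ by the least possible push at $0$: find continuous $X\ge0$ and a continuous non-decreasing $L$ with $L_0=0$, growing only at times when $X=0$, such that $X_t=x+\beta_t+L_t$. Until $t=\frac12$ no push is allowed, so $X_t=1-2t$. On $[\frac12,1]$ the driver keeps going down at speed $2$; the push $L_t=2t-1$ holds $X$ at $0$. On $[1,2]$ the driver rises, so $L_t=1$ and $X_t=2t-2$. In one formula, $L_t=\max_{s\le t}\,(-(x+\beta_s))^+$.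

Could another pair $(X',L')$ do the same job with the same driver? The driver cancels in $w=X-X'=L-L'$, which has bounded variation, and
$$d(w^2)=2w\,dL-2w\,dL'\le0 .$$
Indeed, where $L$ grows we have $X=0$, so $w=-X'\le0$; where $L'$ grows, $w=X\ge0$. Hence $w=0$. Nothing was used about the driver, so it may be a Brownian path.

The same computation works in a convex domain of $\mathbb R^d$ with smooth boundary, where the push acts along the inward unit normal $\mathbf n$, that is, $X=x+B+\int\mathbf n(X)\,dL$. Convexity says $(x-z)\cdot\mathbf n(x)\le0$ for $x\in\partial D$, $z\in\overline D$, so $w=X-X'$ satisfies $d|w|^2=2w\cdot\mathbf n(X)\,dL-2w\cdot\mathbf n(X')\,dL'\le0$.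

Now drop convexity. Let $D$ be the region above the graph of a function $f$ with $\gamma$-Hölder gradient, $0<\gamma\le1$. For $x=(\bar x,f(\bar x))$ and $z$ with $z_d\ge f(\bar z)$,
$$(x-z)\cdot\mathbf n(x)=\frac{x_d-z_d-\nabla f(\bar x)\cdot(\bar x-\bar z)}{\sqrt{1+|\nabla f(\bar x)|^2}}\le \big|f(\bar x)-f(\bar z)-\nabla f(\bar x)\cdot(\bar x-\bar z)\big|\le C|x-z|^{1+\gamma}.$$
So
$$d|w|^2\le 2C|w|^{1+\gamma}(dL+dL'). \tag{1.1}$$
If $\gamma=1$, then $|w|^2e^{-2C(L+L')}$ is non-increasing, and $w=0$ again. If $\gamma<1$, put $u=|w|^2$ and use $\ell=L+L'$ as a clock: (1.1) is $du\le 2Cu^{(1+\gamma)/2}\,d\ell$ with an exponent less than $1$. The function $u=(a\ell)^{2/(1-\gamma)}$ with $a=C(1-\gamma)$ satisfies this with equality and starts from $u=0$. So (1.1) does not exclude separation. This is where the first approach stops: it uses one power of the modulus of continuity of $\mathbf n$, and it ignores that the same Brownian motion moves both points.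

Can two reflected Brownian motions with the same noise and the same starting point really separate when the boundary is rough? We shall see that they can.

## 2. The reflection equation in a Lipschitz domain, and what will be proved

A bounded domain $D\subset\mathbb R^d$ is *Lipschitz* if near each boundary point, in suitable Cartesian coordinates, it is the region above the graph of a Lipschitz function. It is a $C^{1,\gamma}$ domain if these functions can be chosen $C^1$ with $\gamma$-Hölder gradient. The inward unit normal $\mathbf n(z)$ exists at almost every $z\in\partial D$ for surface measure; let $N\subset\partial D$ be the exceptional set where it is undefined. For the cube $(0,1)^3$, $N$ is the union of the edges. For a $C^{1,\gamma}$ domain, $N=\emptyset$.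

Let $(\Omega,\mathcal F,(\mathcal F_t),P)$ satisfy the usual conditions, let $B$ be a $d$-dimensional $(\mathcal F_t)$-Brownian motion with $B_0=0$, and let $x\in D$.

**Definition.** A *solution* of
$$X_t=x+B_t+\int_0^t\mathbf n(X_s)\,dL^X_s,\qquad t\ge0, \tag{2.1}$$
is a pair $(X,L^X)$ of continuous $(\mathcal F_t)$-adapted processes such that

- $X_t\in\overline D$ for all $t$;
- $L^X$ is non-decreasing and $L^X_0=0$;
- $\int_0^\infty\mathbf 1_D(X_s)\,dL^X_s=0$ and $\int_0^\infty\mathbf 1_N(X_s)\,dL^X_s=0$;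
- (2.1) holds almost surely for all $t\ge0$.

The process $L^X$ is the *local time* of $X$ on $\partial D$. A solution is *strong* if $X$ and $L^X$ are adapted to the augmented filtration generated by $B$. *Pathwise uniqueness* means: whenever two solutions $(X,L^X)$, $(X',L^{X'})$ live on a common filtered probability space with the same $(\mathcal F_t)$-Brownian motion $B$ and the same starting point $x$, almost surely $X_t=X'_t$ and $L^X_t=L^{X'}_t$ for all $t\ge0$.

For example, in the half-space $\{x_d>0\}$ (unbounded, but the words make sense) the formula of Section 1 reads $L_t=\max_{s\le t}(-(x_d+B_{d,s}))^+$. This is visibly adapted to the filtration of $B$, and the solution is strong and unique.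

For piecewise $C^2$-smooth domains, existence of processes satisfying (2.1) follows from results of Lions and Sznitman. For planar lip domains, namely bounded domains $\{a<x_1<b,\ f_1(x_1)<x_2<f_2(x_1)\}$ with $f_1,f_2$ Lipschitz of constant less than $1$, a result of Bass, Burdzy and Chen gives a strong unique solution. The text "Neumann eigenfunctions and Brownian couplings" says about the analogous equation: "The existence of a strong unique solution to an equation analogous to (4.3) but in a multidimensional Lipschitz domain remains an open problem." We read "multidimensional" as $d\ge3$, and the problem as follows: does (2.1) have a strong solution, with pathwise uniqueness, for every bounded Lipschitz $D\subset\mathbb R^d$, $d\ge3$, and every $x\in D$? The answer is no, in every dimension $d\ge3$.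

**Theorem 2.1.** Let $d\ge3$ and $0<\gamma<\frac12$ with $(1+2\gamma)^2<d-1$. There is a bounded $C^{1,\gamma}$ domain $D\subset\mathbb R^d$ (in particular a bounded Lipschitz domain; here $N=\emptyset$) such that for every $x\in D$:

1. pathwise uniqueness fails: on some filtered probability space there are two solutions with the same $B$ and the same starting point $x$ that are not indistinguishable;
2. there is no strong solution starting from $x$ (solutions exist, but none is strong).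

Admissible $\gamma$ exist for every $d\ge3$: $\gamma<(\sqrt2-1)/2$ for $d=3$, $\gamma<(\sqrt3-1)/2$ for $d=4$, and all $\gamma<\frac12$ for $d\ge5$. For $d=2$ the hypothesis is never satisfied, so there is no conflict with the planar results. Bass and Burdzy (*On pathwise uniqueness for reflecting Brownian motion in $C^{1+\gamma}$ domains*, Ann. Probab. 36 (2008)) proved pathwise uniqueness for $\gamma>\frac12$, $d\ge3$; we do not use this. The proof below does not decide $\gamma=\frac12$, nor the ranges $\frac{\sqrt{d-1}-1}2\le\gamma\le\frac12$ for $d=3,4$. Part 1 alone answers the question; Part 2 uses in addition a boundary regularity theorem of Lieberman, stated in Section 12.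

Throughout,
$$n=d-1\ge2,\qquad \nu=1+2\gamma\in(1,2),\qquad \nu^2<n,\qquad p=1-2\gamma=2-\nu\in(0,1).$$

## 3. A power of the distance whose drift is constant

Three short computations contain the mechanism. They are heuristic; the proof starts in Section 4.

**A model for the separation.** Suppose the horizontal separation $Z\in\mathbb R^n$ of our two points is a martingale whose covariance, with respect to some clock $\ell$, is $a(Z)\,d\ell$ with $a(z)=|z|^\nu(I+\nu\hat z\hat z^T)$, $\hat z=z/|z|$. Since $p-2=-\nu$, the Hessian of $|z|^p$ is $p|z|^{p-2}(I-\nu\hat z\hat z^T)$, and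
$$\tfrac12\operatorname{tr}\big(a\,D^2|z|^p\big)=\tfrac p2|z|^{p-2+\nu}\big[(n+\nu)-\nu(1+\nu)\big]=\tfrac p2\,(n-\nu^2).$$
The drift of $|Z|^p$ is a constant, and it is positive exactly when $\nu^2<n$. So $E|Z|^p$ grows at a fixed rate, however small $Z$ is at the start. For $n=1$ the constant is negative, and the argument says nothing.

**Where such a covariance comes from.** Let $Y$ be reflecting Brownian motion on $[0,\infty)$, $dY=d\beta+dL$, and $s>0$. Itô's formula for $e^{-sy}/s$ gives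
$$\frac s2\int_0^te^{-sY_u}\,du=L_t+\int_0^te^{-sY_u}\,d\beta_u+\frac{e^{-sY_t}-e^{-sY_0}}{s}.$$
So up to a mean-zero term and an error $O(1/s)$ on the right-hand side, $\int_0^te^{-sY}du\approx\frac2sL_t$: time spent in a boundary layer of thickness $1/s$ is converted into local time. Let the boundary carry a wave of frequency $\sim N$ and slope $N^{-\gamma}$, for every $N=2^m$. Its effect on the coefficients of the motion is of size $N^{-\gamma}e^{-cNy}$ at height $y$. Two points at horizontal separation $Z$ feel the wave $e^{\mathrm iNk\cdot\xi}$ differently, by the factor $1-e^{-\mathrm iNk\cdot Z}$. The variance produced in $dt$ is $N^{-2\gamma}e^{-2cNy}|1-e^{-\mathrm iNk\cdot Z}|^2$, which per unit of $dL$ becomes of order $N^{-1-2\gamma}\cdot2(1-\cos Nk\cdot Z)$. Summing over $N$ gives order $|Z|^{1+2\gamma}=|Z|^\nu$. The clock is the local time.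

**Removing the two local times.** The plain difference $X-X'$ obeys $dw=\mathbf n\,dL-\mathbf n'dL'$, with no martingale at all. If instead $h$ is harmonic with $\partial_{\mathbf n}h=0$ on the boundary, then $dh(X)=\nabla h(X)\cdot dB$, with no local time. Try the planar graph $x_2=f(x_1)=\varepsilon\cos(Nx_1)$ with $\delta=\varepsilon N$ small. The function $h=x_1+\varepsilon\sin(Nx_1)e^{-Nx_2}$ is harmonic, and on the graph
$$-f'\partial_1h+\partial_2h=\delta\sin(Nx_1)\big[1-e^{-Nf}+\delta\cos(Nx_1)e^{-Nf}\big]=O(\delta^2),$$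
because $Nf=\delta\cos(Nx_1)$. The coordinate $x_1$ itself gives $-f'=\delta\sin(Nx_1)$. So an explicit wave repairs the Neumann condition to first order, and $\nabla h-e_1$ is a wave of size $\delta e^{-Nx_2}$.

**How the proof is organized.** Let $D_K$ be the smooth domain made with scales $0,\dots,K$ only. Compare the strong solutions $X^K$ and $X^{K-1}$ driven by the same $B$ from the same point. If they separate by an amount bounded below uniformly in $K$, a limit of the pairs consists of two different solutions in $D=D_\infty$. The work lies in three places: estimates for harmonic coordinates uniform in $K$ (Sections 6 and 7); the replacement of $dt$ by $dL$, done by a corrector (Section 10); and errors that are not small near the boundary but have the right shape to be absorbed by a concave barrier (Section 10).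

## 4. A boundary made of dyadic waves

Write $x=(\bar x,x_d)\in\mathbb R^n\times\mathbb R$, $\mathbb H=\{(\xi,y):\xi\in\mathbb R^n,\,y>0\}$; $\bar\nabla$ is the gradient in the first $n$ variables, $\mathsf B(x,s)$ a ball in $\mathbb R^d$, $\mathsf B_s=\mathsf B(0,s)$; $\hat k=k/|k|$; $\mathrm i=\sqrt{-1}$. Let $R\ge4\sqrt n$ be a large integer, fixed in Lemma 9.1 in terms of $n,\gamma$ only. Put $\Gamma=\{k\in\mathbb Z^n:R\le|k|<2R\}$, $N_m=2^m$, and
$$\mu_k=|k|^{-n-\nu},\qquad\sigma_k=(\mu_k|k|)^{1/2},\qquad\beta_k=\sigma_k/|k|\qquad(k\in\Gamma).$$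
The weights $\mu_k$ discretize $|\kappa|^{-n-\nu}d\kappa$ on a shell; that is what will produce the isotropic covariance of Section 3.

**Separation of frequencies.** For $(m,k)\ne(m',k')$ with $m\ge m'$, $k,k'\in\Gamma$,
$$|N_mk-N_{m'}k'|\ge N_m/2. \tag{4.1}$$
If $m'=m$, the left side is at least $N_m$. If $m'=m-1$, it is $N_{m-1}|2k-k'|\ge N_{m-1}$, since $|2k|\ge2R>|k'|$. If $m'\le m-2$, it is at least $RN_m-2RN_m/4=RN_m/2$.

**The functions.** For $\varepsilon\in(0,\varepsilon_0]$, $0\le K\le\infty$, $y\ge0$ let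
$$F_K^{full}(\xi,y)=\varepsilon\sum_{m=0}^KN_m^{-1-\gamma}\sum_{k\in\Gamma}\beta_ke^{\mathrm iN_mk\cdot\xi-N_m|k|y},\qquad F_K=\chi F_K^{full},$$
with $\chi\in C_c^\infty(\mathsf B_6)$, $0\le\chi\le1$, $\chi=1$ on $\mathsf B_4$. They are real since $\Gamma=-\Gamma$. Put $S_K(\xi,y)=(\xi,y+F_K(\xi,y))$, $f_K=F_K(\cdot,0)$, $G_K=\{x_d>f_K(\bar x)\}$.

**Constants.** $C,c>0$ depend only on $d,\gamma,R,\chi$ and the convex domain $D_0$ below. They do not depend on $\varepsilon\le\varepsilon_0$, on $K$, on the parameters $\ell,\eta,T$ introduced later, or on horizontal translations. They may change from line to line, and $\varepsilon_0$ is decreased when needed.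

**Two sums.** For $a,b,c>0$, $0<r\le1$, $0\le y\le8$,
$$\sum_{N_m\le1/r}N_m^ae^{-cN_my}\le C(r+y)^{-a},\qquad\sum_{N_m>1/r}N_m^{-a}e^{-cN_my}\le C_br^a\Big(\frac r{r+y}\Big)^b. \tag{4.2}$$
First sum: if $y\le r$, it is at most $\sum_{N_m\le1/r}N_m^a\le Cr^{-a}$. If $y>r$, it is at most $y^{-a}\sum_m(N_my)^ae^{-cN_my}\le Cy^{-a}$, since $\sum_{j\in\mathbb Z}(2^js)^ae^{-c2^js}$ is bounded in $s>0$. Second sum: for $N_m>1/r$, $e^{-cN_my}\le C_b(1+N_my)^{-b}\le C_b(1+y/r)^{-b}$, and $\sum_{N_m>1/r}N_m^{-a}\le Cr^a$.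

**Bounds on $F_K$.** With $\rho=1/N_K$ ($\rho=0$ if $K=\infty$) and $0<y\le8$,
$$|F_K|+|DF_K|\le C\varepsilon,\quad[DF_K]_{C^\gamma(\overline{\mathbb H})}\le C\varepsilon,\quad|D^2F_K|\le C\varepsilon(\rho+y)^{\gamma-1},\quad|D^3F_K|\le C\varepsilon y^{\gamma-2}. \tag{4.3}$$
The $j$-th derivatives of $F_K^{full}$ are at most $C\varepsilon\sum_{m\le K}N_m^{j-1-\gamma}e^{-N_my}$. For $j\le1$ this is $\le C\varepsilon$. For $j=2$ use the first sum in (4.2) with $r=\rho$ (if $K=\infty$, let $r\to0$), and for $j=3$ let $r\to0$. Increments of $DF_K^{full}$ over a distance $t\le1$ are at most $C\varepsilon\sum_mN_m^{-\gamma}\min(1,N_mt)\le C\varepsilon t^\gamma$; for $t>1$ use the sup bound. Multiplication by $\chi$ adds terms with fewer derivatives of $F_K^{full}$, and these obey the same bounds because $y\le8$.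

For small $\varepsilon_0$, $|DF_K|\le C\varepsilon\le\frac12$. So for each $\xi$ the map $y\mapsto y+F_K(\xi,y)$ is strictly increasing from $f_K(\xi)$ to $\infty$, and $S_K$ is a homeomorphism of $\overline{\mathbb H}$ onto $\overline{G_K}$. It is a smooth diffeomorphism up to the boundary if $K<\infty$, and $C^{1,\gamma}$ if $K=\infty$. Also
$$|(S_Kx_0-S_Kz_0)-(x_0-z_0)|\le C\varepsilon|x_0-z_0|, \tag{4.4}$$
so $S_K^{-1}$ is $2$-Lipschitz.

**The domains.** Let $D_0$ be a bounded convex $C^\infty$ domain with $D_0\cap\mathsf B_7=\mathbb H\cap\mathsf B_7$. Here is one. Let $\vartheta(s)=0$ for $s\le8$ and $\vartheta(s)=\int_8^s\int_8^te^{-1/(v-8)}dv\,dt$ for $s>8$, and set $D_0=\{\vartheta(|\bar x|)+(x_d-10)^2/100<1\}$. The defining function is smooth and convex with minimum $0$, so its gradient is non-zero on the level set $1$; and for $|\bar x|\le8$ the condition reads $0<x_d<20$. The set is bounded because $\vartheta\to\infty$. It lies in $\mathbb H$, and $\mathsf B(x_*,1)\subset D_0$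 for $x_*=(0,10)$.

Put $D_K=S_K(D_0)$ and $D=D_\infty$. Since $S_K=\mathrm{id}$ off $\mathsf B_6$, and $\partial D_0$ is flat in $\mathsf B_7$, the boundary of $D_K$ is the graph of $f_K$ over the flat part and equals $\partial D_0$ elsewhere. So $D_K$ is a bounded $C^\infty$ domain for $K<\infty$ and $D$ is a bounded $C^{1,\gamma}$ domain. We have $D_K\subset G_K$ and $D_K\cap\mathsf B_2=G_K\cap\mathsf B_2$, since $S_K$ moves points by at most $C\varepsilon$. Let $\mathcal U=\mathsf B_1$. If $S_K(\xi,y)\in\overline{\mathcal U}$, then $|(\xi,y)|<2$, in particular $y\le2$. Finally $S_K\to S_\infty$ and $DS_K\to DS_\infty$ uniformly, since $|DF_\infty-DF_K|\le C\varepsilon\sum_{m>K}N_m^{-\gamma}$.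

*A compact set $\mathsf C\subset D$ lies in $D_K$ for all large $K$.* Since $f_K\to f_\infty$ uniformly, $\mathsf C\subset G_K$ for large $K$. For $x\in\mathsf C$, $|x-S_K(S_\infty^{-1}x)|\le\sup|S_\infty-S_K|\to0$; as $S_K^{-1}$ is $2$-Lipschitz, $S_K^{-1}x-S_\infty^{-1}x\to0$ uniformly on $\mathsf C$. Since $S_\infty^{-1}(\mathsf C)$ is compact in $D_0$, $S_K^{-1}(\mathsf C)\subset D_0$ for large $K$.

## 5. Moment bounds and limits of pairs

For $K<\infty$ and $x\in D_K$ let $(X^K,L^K)$ be the strong solution in the bounded smooth domain $D_K$ (Lions–Sznitman, CPAM 37 (1984)). We write $\mathbf n_K$ for the inward normal of $D_K$.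

**Lemma 5.1.** Let $(X,L)$ solve the equation in $D_K$, $K\le\infty$. For $0\le t-s=h\le1$ and $\mathcal O=\sup_{u\in[s,t]}|X_u-X_s|$,
$$E[\mathcal O^8\,|\,\mathcal F_s]\le Ch^4,\qquad E[(L_t-L_s)^8\,|\,\mathcal F_s]\le Ch^4 .$$
Moreover $L_t$ has moments of all orders.

*Proof.* The purpose is tightness, with constants not seeing $K$; the source of uniformity is that $D_K$ is almost convex. The vector $\mathbf n_K(S_Kx_0)$ is the normalization of $(DS_K)^{-T}\mathbf n_0(x_0)$, so $|\mathbf n_K(S_Kx_0)-\mathbf n_0(x_0)|\le C\varepsilon$. By convexity $(x_0-z_0)\cdot\mathbf n_0(x_0)\le0$. With (4.4), for $x\in\partial D_K$ and $z\in\overline{D_K}$,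
$$(x-z)\cdot\mathbf n_K(x)\le C\varepsilon|x-z|. \tag{5.1}$$
Let $g(x)=-\frac12|x-x_*|^2$. Since $x_*-\mathbf n_0(x_0)\in\overline{D_0}$, convexity gives $(x_*-\mathbf n_0(x_0)-x_0)\cdot\mathbf n_0(x_0)\ge0$, i.e. $(x_*-x_0)\cdot\mathbf n_0(x_0)\ge1$. So $\partial_{\mathbf n_K}g\ge1-C\varepsilon\ge\frac12$ on $\partial D_K$. Itô's formula for $g(X)$ yields
$$L_t-L_s\le C(\mathcal O+m_2^*+h),\qquad m_2^*=\sup_{u\in[s,t]}\Big|\int_s^u\nabla g\cdot dB\Big|. \tag{5.2}$$
Itô's formula for $|X-X_s|^2$ and (5.1) yield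
$$\mathcal O^2\le2m_1^*+dh+C\varepsilon\,\mathcal O\,(L_t-L_s),\qquad m_1^*=\sup_{u\in[s,t]}\Big|\int_s^u(X-X_s)\cdot dB\Big|.$$
Insert (5.2) and use $\mathcal OM\le\theta\mathcal O^2+M^2/(4\theta)$ and small $\varepsilon$: $\mathcal O^2\le C(m_1^*+h+(m_2^*)^2)$. By Burkholder–Davis–Gundy conditionally on $\mathcal F_s$,
$$E[(m_1^*)^4|\mathcal F_s]\le Ch^2E[\mathcal O^4|\mathcal F_s]\le Ch^2E[\mathcal O^8|\mathcal F_s]^{1/2},\qquad E[(m_2^*)^8|\mathcal F_s]\le Ch^4 .$$
So $e=E[\mathcal O^8|\mathcal F_s]$, which is finite because $\mathcal O$ is bounded, satisfies $e\le C(h^2e^{1/2}+h^4)$, hence $e\le Ch^4$. The bound for $L$ follows from (5.2). For arbitrary $t$, Itô's formula for $g$ on $[0,t]$ and boundedness of $X$ give $L_t\le C(1+t+m_2^*)$, so $L_t$ has all moments. $\square$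

**Lemma 5.2.** Let $x\in D$. Along a subsequence, $(X^K,L^K,X^{K-1},L^{K-1},B)$, started at $x$ with common $B$, converges in law in $C([0,\infty))$ to some $(X,L,X',L',B)$. Both $(X,L)$ and $(X',L')$ solve the equation in $D$ from $x$, with the same Brownian motion $B$ for a common filtration.

*Proof.* For large $K$, $x\in D_K\cap D_{K-1}$. Tightness follows from Lemma 5.1 and Kolmogorov's criterion. By Skorokhod's representation we may assume almost sure locally uniform convergence of copies (so that $B$ too depends on $K$ before the limit).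

*The filtration.* Let $(\mathcal G_t)$ be the usual augmentation of the filtration generated by all limit processes. Before the limit all processes are adapted to the filtration of $B$, so $E[\Psi e^{\mathrm i\theta\cdot(B_t-B_s)}]=E[\Psi]e^{-|\theta|^2(t-s)/2}$ for $s<t$ and bounded continuous functionals $\Psi$ of the paths up to time $s$. This passes to the limit. Replacing $s$ by $s+h$ and letting $h\downarrow0$ takes care of the right-continuous augmentation: $B$ is a $(\mathcal G_t)$-Brownian motion.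

*The state space.* Let $\hat X^K=S_K^{-1}(X^K)\in\overline{D_0}$. As $|S_\infty(\hat X^K)-X^K|\le\sup|S_\infty-S_K|\to0$, we get $S_\infty(\hat X^K)\to X$. So $X\in\overline D$ and $\hat X^K\to\hat X=S_\infty^{-1}(X)$, locally uniformly in $t$.

*The local time.* $L$ is continuous, non-decreasing, $L_0=0$, and the measures $dL^K$ converge weakly to $dL$ on bounded intervals. If $\varphi\in C_c(D)$, then $\operatorname{supp}\varphi\subset D_K$ for large $K$, so $\int\varphi(X^K)dL^K=0$ and $\int\varphi(X)dL=0$. Letting $\varphi\uparrow\mathbf 1_D$, $\int\mathbf 1_D(X)dL=0$.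

*The equation.* On $\partial D_0$, $\mathbf n_K\circ S_K\to\mathbf n\circ S_\infty$ uniformly, because $DS_K\to DS_\infty$. Let $\mathbf n^e$ be a continuous extension of $\mathbf n\circ S_\infty$ to $\overline{D_0}$. Then
$$\int_0^t\mathbf n_K(X^K)dL^K=\int_0^t\mathbf n^e(\hat X^K)dL^K+O\big(\sup|\mathbf n_K\circ S_K-\mathbf n\circ S_\infty|\,L_t^K\big)\to\int_0^t\mathbf n^e(\hat X)dL=\int_0^t\mathbf n(X)dL .$$
Since $N=\emptyset$, all conditions hold. The same argument applies to $(X',L')$. $\square$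

It remains to bound $X^K-X^{K-1}$ from below.

## 6. The Neumann problem in a half-space with weights

The gradient of $F_K$ at height $y$ changes by at most $C\varepsilon\min(\ell^\gamma,\ell y^{\gamma-1})$ under a horizontal shift by $\ell$. We need to know that solving a Neumann problem preserves this two-regime bound. For $\ell\in(0,1]$ put
$$\omega_\ell(y)=\ell(\ell+y)^{\gamma-1},\qquad2^{\gamma-1}\min(\ell^\gamma,\ell y^{\gamma-1})\le\omega_\ell(y)\le\min(\ell^\gamma,\ell y^{\gamma-1}),$$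
$$\|V\|_\ell=\sup_{x\in\overline{\mathbb H}}\frac{|V(x)|}{\omega_\ell(y)}+\sup_{0<|x-z|\le(\ell+y)/2}\frac{(\ell+y)^\gamma|V(x)-V(z)|}{\omega_\ell(y)\,|x-z|^\gamma},\qquad y=x_d. \tag{6.1}$$
Note that $\omega_\ell(y)(\ell+y)^{-\gamma}=\ell(\ell+y)^{-1}$. *Example.* For $V=N^{-\gamma}\sin(N\xi_1)e^{-Ny}$ with $N\ge1$ and $\ell=1/N$ we have $\|V\|_\ell\le C$. For the sup part, $N^{-\gamma}e^{-Ny}\le CN^{-\gamma}(1+Ny)^{\gamma-1}=C\omega_\ell(y)$. For the Hölder part with $t=|x-z|\le(\ell+y)/2$, heights on $[x,z]$ are at least $(y-\ell)/2$, so $|V(x)-V(z)|\le CN^{1-\gamma}e^{-Ny/2}t\le C(N(\ell+y))^{1-\gamma}e^{-Ny/2}t^\gamma\le C\ell(\ell+y)^{-1}t^\gamma$.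

Elementary facts: $\omega_\ell(y)$ is increasing in $\ell$; $\omega_{\theta r}\le\theta^\gamma\omega_r$ for $0<\theta\le1$ (as $\theta r+y\ge\theta(r+y)$); $\omega_{2r}\le2\omega_r$; $\|\cdot\|_\ell\le\ell^{-1}\|\cdot\|_1$ (for the sup part $\omega_\ell\ge\ell\omega_1$, for the Hölder part $(\ell+y)/\ell\le\ell^{-1}(1+y)$). If $|x-z|\le(\ell+y)/2$, then $\frac12(\ell+y)\le\ell+z_d\le\frac32(\ell+y)$.

Let $\Upsilon$ be the fundamental solution of $\Delta$, $z^*$ the reflection of $z$ in $\partial\mathbb H$, $\mathcal N(x,z)=\Upsilon(x-z)+\Upsilon(x-z^*)$, and for Hölder fields $b$ on $\overline{\mathbb H}$ supported in $\overline{\mathsf B_8}$,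
$$Tb(x)=-\int_{\mathbb H}\nabla_z\mathcal N(x,z)\cdot b(z)\,dz .$$

**Lemma 6.1.** $v=Tb\in C^1(\overline{\mathbb H})$ satisfies
$$\int_{\mathbb H}\nabla v\cdot\nabla\varphi=\int_{\mathbb H}b\cdot\nabla\varphi\qquad\text{for all }\varphi\in C_c^\infty(\overline{\mathbb H}), \tag{6.2}$$
and $\|\nabla v\|_\ell\le C\|b\|_\ell$, $|v|\le C\ell\|b\|_\ell$.

*Proof.* **Step 1: regularity.** The step writes $v$ by second-order potentials. Since $\partial_{z_j}\mathcal N=-\partial_{x_j}\mathcal N$ for $j\le n$ and $\partial_{z_d}\mathcal N=-\partial_{x_d}[\Upsilon(x-z)-\Upsilon(x-z^*)]$, we have $v=\sum_{j\le n}\partial_jw_j+\partial_dq$. Here $w_j=\int_{\mathbb H}\mathcal Nb_j$ is the Newtonian potential of the even reflection of $b_j$, so $\Delta w_j=b_j$ in $\mathbb H$ and $\partial_dw_j=0$ on $y=0$; and $q=\int_{\mathbb H}[\Upsilon(x-z)-\Upsilon(x-z^*)]b_d\,dz$ satisfies $\Delta q=b_d$, $q|_{y=0}=0$. By the Schauder estimates (Gilbarg–Trudinger, interior Theorem 4.6 for $w_j$,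 whose right-hand side is Hölder on $\mathbb R^d$, and boundary Theorem 4.11 for $q$), $w_j,q\in C^{2,\gamma}_{loc}(\overline{\mathbb H})$. So $v\in C^1(\overline{\mathbb H})$.

**Step 2: weak form.** This verifies (6.2) term by term. For $w_j$: $\int\nabla\partial_jw_j\cdot\nabla\varphi=-\int\nabla w_j\cdot\nabla\partial_j\varphi=\int\Delta w_j\,\partial_j\varphi=\int b_j\partial_j\varphi$; the boundary term vanishes since $\partial_dw_j=0$ there. For $q$ and $j\le n$, using $q|_{y=0}=0$,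
$$\int\partial_j\partial_dq\,\partial_j\varphi=-\int\partial_dq\,\partial_{jj}\varphi=\int q\,\partial_d\partial_{jj}\varphi=\int\partial_{jj}q\,\partial_d\varphi .$$
Adding $\int\partial_{dd}q\,\partial_d\varphi$, $\int\nabla\partial_dq\cdot\nabla\varphi=\int\Delta q\,\partial_d\varphi=\int b_d\,\partial_d\varphi$.

**Step 3: splitting for the norm estimate.** Let $\|b\|_\ell=1$. Fix $x_0\in\overline{\mathbb H}$ at height $y_0$ and put $\lambda=\ell+y_0$, $\omega=\omega_\ell(y_0)=\ell\lambda^{\gamma-1}$. Let $\zeta\in C_c^\infty(\mathsf B(x_0,\lambda/8))$, $0\le\zeta\le1$, $\zeta=1$ on $\mathsf B(x_0,\lambda/16)$, $|\nabla\zeta|\le C/\lambda$. We treat $\zeta b$ by rescaled Schauder estimates and $(1-\zeta)b$ by the decay of the kernel.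

**Step 4: near part.** On $\mathsf B(x_0,\lambda/8)$, $\ell+x_d\ge\frac78\lambda$, so $|b|\le C\omega$; any two points $x,z$ of it satisfy $|x-z|\le\lambda/4\le(\ell+x_d)/2$, so $|b(x)-b(z)|\le C\omega\lambda^{-\gamma}|x-z|^\gamma$. Hence $|\zeta b|\le C\omega$ and $[\zeta b]_{C^\gamma(\overline{\mathbb H})}\le C\omega\lambda^{-\gamma}$. (For two points in the ball use the product rule and $|x-z|/\lambda\le(|x-z|/\lambda)^\gamma$. If only $x$ is in it, $|\zeta b(x)|=|\zeta(x)-\zeta(z)||b(x)|\le C\omega\min(1,|x-z|/\lambda)$.) Let $\mathsf p$ be the projection of $x_0$ on $\partial\mathbb H$ and $(\zeta b)(\mathsf p+\lambda\mathsf x)=\omega\,b_1(\mathsf x)$. Then $b_1$ is supported in $\mathsf B_2$, $|b_1|_{C^\gamma}\le C$, and $\nabla T(\zeta b)(\mathsf p+\lambda\mathsf x)=\omega(\nabla Tb_1)(\mathsf x)$, because $\nabla_x\nabla_z\mathcal N$ is homogeneous of degree $-d$ about $\mathsf p$. The potentials $w_j,q$ of $b_1$ are bounded by $C$ on $\mathsf B_8\cap\mathbb H$,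 so the Schauder estimates give $|\nabla Tb_1|_{C^\gamma(\mathsf B_2\cap\overline{\mathbb H})}\le C$. Thus on $\mathsf B(x_0,\lambda/32)\cap\overline{\mathbb H}$, $|\nabla T(\zeta b)|\le C\omega$, with $C^\gamma$-seminorm $\le C\omega\lambda^{-\gamma}$.

**Step 5: far part.** Let $x\in\mathsf B(x_0,\lambda/32)\cap\overline{\mathbb H}$. The support of $(1-\zeta)b$ is at distance $\ge\lambda/32$ from $x$, and $|\nabla_x^j\nabla_z\mathcal N|\le C|x-z|^{1-d-j}$ since $|x-z^*|\ge|x-z|$. For $\mathsf R=2^j\lambda/32$, $j\ge0$, we have $x_d\le2\lambda\le64\mathsf R$ and $\ell\le\lambda\le32\mathsf R$, so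
$$\int_{|z-x|\le2\mathsf R}|b|\,dz\le C\mathsf R^n\int_0^{x_d+2\mathsf R}\ell(\ell+t)^{\gamma-1}dt\le C\ell\,\mathsf R^{n+\gamma}.$$
Summing over shells $\mathsf R\le|z-x|\le2\mathsf R$: $|\nabla T((1-\zeta)b)(x)|\le C\sum_j\ell\mathsf R^{\gamma-1}\le C\ell\lambda^{\gamma-1}=C\omega$ and $|D^2T((1-\zeta)b)(x)|\le C\sum_j\ell\mathsf R^{\gamma-2}\le C\omega\lambda^{-1}$.

**Step 6: conclusion of the norm estimate.** Steps 4 and 5 give $|\nabla v(x_0)|\le C\omega$, and $|\nabla v(x)-\nabla v(x_0)|\le C\omega\lambda^{-\gamma}|x-x_0|^\gamma$ for $|x-x_0|\le\lambda/32$. For $\lambda/32<|x-x_0|\le\lambda/2$ the last bound follows from the sup bound at $x$ and at $x_0$, since $\omega_\ell(x_d)\le C\omega$.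

**Step 7: sup bound.** We have $|\nabla_z\mathcal N|\le C|x-z|^{-n}$ and $|b|\le\ell z_d^{\gamma-1}$. Integrate first over $|\bar z|\le8$: this costs $C(1+\log^+\frac1{|t-x_d|})$ at height $z_d=t$. So $|v(x)|\le C\ell\int_0^8t^{\gamma-1}(1+\log^+\frac1{|t-x_d|})\,dt\le C\ell$ by Hölder's inequality, since $t^{\gamma-1}\in L^a(0,8)$ for some $a>1$ and the logarithm is in every $L^{a'}$, uniformly in $x_d$. $\square$

**Multiplication.** If $cV$ is supported in $\overline{\mathsf B_8}$, then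
$$\|cV\|_\ell\le C|c|_{C^\gamma(\overline{\mathbb H})}\|V\|_\ell. \tag{6.3}$$
The sup part is clear. For the Hölder part at least one of $x,z$ may be assumed in $\overline{\mathsf B_8}$, so $\lambda=\ell+x_d\le18$. With $t=|x-z|\le\lambda/2$,
$$|c(x)V(x)-c(z)V(z)|\le|c(z)||V(x)-V(z)|+[c]_\gamma t^\gamma|V(x)|\le C|c|_{C^\gamma}\|V\|_\ell\,\omega_\ell(x_d)\lambda^{-\gamma}t^\gamma,$$
where the second term used $1\le18^\gamma\lambda^{-\gamma}$. In the same way $\|b\|_1\le C|b|_{C^\gamma}$ for $b$ supported in $\overline{\mathsf B_8}$. Conversely $|V|_{C^\gamma(\overline{\mathbb H})}\le C\|V\|_1$: one has $\omega_1\le1$; if $|x-z|\le(1+y)/2$ the Hölder part is $\le(1+y)^{-1}|x-z|^\gamma\|V\|_1$; otherwise $|x-z|>\frac12$ and the sup bound suffices.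

## 7. Harmonic coordinates with zero normal derivative

Let $F$ be $F_K$ ($K<\infty$) or a horizontal translate of it by at most $1$; $S=(\xi,y+F)$, $J=1+\partial_yF$, $G=S(\mathbb H)$. Then
$$DS=\begin{pmatrix}I&0\\\bar\nabla F^T&J\end{pmatrix},\qquad(DS)^{-T}=\begin{pmatrix}I&-\bar\nabla F/J\\0&1/J\end{pmatrix}.$$
In coordinates $x=S(\xi,y)$ the Laplacian becomes $J^{-1}\operatorname{div}(A\nabla\cdot)$, and $\int_G\nabla h\cdot\nabla\varphi\,dx=\int_{\mathbb H}A\nabla(h\circ S)\cdot\nabla(\varphi\circ S)$, with $A=J(DS)^{-1}(DS)^{-T}$: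
$$A=I+a=\begin{pmatrix}JI&-\bar\nabla F\\-\bar\nabla F^T&(1+|\bar\nabla F|^2)/J\end{pmatrix},\qquad a=a_1+a_2,\qquad a_1=\begin{pmatrix}F_yI&-\bar\nabla F\\-\bar\nabla F^T&-F_y\end{pmatrix}.$$
Here $a=\mathcal A(DF)$ and $a_2=\mathcal A_2(DF)$ with smooth $\mathcal A,\mathcal A_2$; $\mathcal A(0)=0$, and $\mathcal A_2$ vanishes to second order at $0$. By (4.3), $|a|_{C^\gamma}\le C\varepsilon$, and $a$ is supported in $\mathsf B_7$.

**Construction of $U_i$.** We look for $h_i=x_i-u_i$ harmonic with zero normal derivative. For $i\le n$ the map $V\mapsto\nabla T(a(e_i-V))$ is a contraction in $\|\cdot\|_1$ for small $\varepsilon$, by Lemma 6.1 and (6.3). So there is a unique $U_i$ with $\|\nabla U_i\|_1<\infty$ and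
$$U_i=T\big(a(e_i-\nabla U_i)\big),\qquad\|\nabla U_i\|_1+|\nabla U_i|_{C^\gamma}+|U_i|\le C\varepsilon. \tag{7.1}$$
By (6.2), for $\varphi\in C_c^\infty(\overline{\mathbb H})$,
$$\int A(e_i-\nabla U_i)\cdot\nabla\varphi=\int e_i\cdot\nabla\varphi-\int\nabla U_i\cdot\nabla\varphi+\int a(e_i-\nabla U_i)\cdot\nabla\varphi=\int e_i\cdot\nabla\varphi=0,$$
the last since $i\le n$. So $\xi_i-U_i$ solves $\operatorname{div}(A\nabla(\xi_i-U_i))=0$ with zero conormal derivative. As $A$ is smooth, elliptic regularity gives $U_i\in C^\infty(\overline{\mathbb H})$. With $u_i=U_i\circ S^{-1}$,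
$$h_i(x)=x_i-u_i(x)\ \text{ is smooth up to }\partial G,\ \text{harmonic in }G,\qquad\partial_{\mathbf n}h_i=0\text{ on }\partial G. \tag{7.2}$$
Since $(DS)^{-T}$ fixes $e_i$ for $i\le n$, the physical gradient in flat coordinates is
$$H_i:=(\nabla_xh_i)\circ S=(DS)^{-T}(e_i-\nabla U_i)=e_i-\nabla U_i-Q(DF)\nabla U_i,\qquad Q\text{ smooth},\ Q(0)=0. \tag{7.3}$$

**Lemma 7.1.** Let $F=F_K$ and $\hat F=F_{K'}(\cdot-\bar w,\cdot)$ with $|\bar w|\le\ell\le1$, and either $K'=K$, or $K'=K-1$ and $\ell\ge N_K^{-1}$. Let hatted objects belong to $\hat F$. Then $\|DF-D\hat F\|_\ell\le C\varepsilon$, $\|\nabla U_i-\nabla\hat U_i\|_\ell\le C\varepsilon$, $|U_i-\hat U_i|\le C\varepsilon\ell$, $|T(a_1e_i)-T(\hat a_1e_i)|\le C\varepsilon\ell$, and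
$$H_i-\hat H_i=-\big[\nabla T(a_1e_i)-\nabla T(\hat a_1e_i)\big]+O\big(\varepsilon^2\omega_\ell(y)\big). \tag{7.4}$$
Moreover $|D^2U_i|+|\partial_yH_i|\le C\varepsilon y^{\gamma-1}$ for $0<y\le8$.

*Proof.* **Step 1: a horizontal shift.** We bound $V(\xi,y)=DF_{K'}(\xi,y)-DF_{K'}(\xi-\bar w,y)$, which vanishes for $y\ge6$. By (4.3), $|V|\le[DF_{K'}]_\gamma|\bar w|^\gamma\le C\varepsilon\ell^\gamma$ and $|V|\le|\bar w|\sup|D^2F_{K'}(\cdot,y)|\le C\varepsilon\ell y^{\gamma-1}$, so $|V|\le C\varepsilon\omega_\ell(y)$. For the Hölder part let $t=|x-z|\le(\ell+y)/2$, $y=x_d$; we need $|V(x)-V(z)|\le C\varepsilon\ell(\ell+y)^{-1}t^\gamma$. If $y\le2\ell$, this follows from $[V]_\gamma\le2[DF_{K'}]_\gamma\le C\varepsilon$. If $y>2\ell$, then $t\le\frac34y$, the segment $[x,z]$ stays at heights $\ge y/4$, and there $|DV|\le|\bar w|\sup_{\text{height}\ge y/4}|D^3F_{K'}|\le C\varepsilon\ell y^{\gamma-2}$. So $|V(x)-V(z)|\le C\varepsilon\ell y^{\gamma-2}t\le C\varepsilon\ell y^{-1}t^\gamma$.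

**Step 2: one extra scale.** If $K'=K-1$, then $DF-D\hat F=V+Dg$ with $g=F_K-F_{K-1}=\chi\varepsilon N_K^{-1-\gamma}\sum_k\beta_ke^{\mathrm iN_Kk\cdot\xi-N_K|k|y}$ (if $K'=K$, there is no $g$). Put $\rho=N_K^{-1}\le\ell$. Including derivatives of $\chi$, $|Dg|\le C\varepsilon\rho^\gamma e^{-y/\rho}\le C\varepsilon\omega_\rho(y)\le C\varepsilon\omega_\ell(y)$, and $[Dg]_\gamma\le C\varepsilon$, which gives the Hölder part if $y\le2\ell$. If $y>2\ell$, at heights $\ge y/4$,
$$|D^2g|\le C\varepsilon\rho^{\gamma-1}e^{-y/(4\rho)}\le C\varepsilon\rho^{\gamma-1}(\rho/y)^{2-\gamma}=C\varepsilon\rho y^{\gamma-2}\le C\varepsilon\ell y^{\gamma-2},$$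
and $|Dg(x)-Dg(z)|\le C\varepsilon\ell y^{\gamma-2}t\le C\varepsilon\ell y^{-1}t^\gamma$. So $\|DF-D\hat F\|_\ell\le C\varepsilon$.

**Step 3: from $F$ to $U$.** We have $a-\hat a=\big(\int_0^1D\mathcal A(\theta DF+(1-\theta)D\hat F)\,d\theta\big)(DF-D\hat F)$, supported in $\mathsf B_7$, so (6.3) gives $\|a-\hat a\|_\ell\le C\varepsilon$. The same holds for $a_1-\hat a_1$. For $a_2$ the factor is $O(\varepsilon)$ in $C^\gamma$, so $\|a_2-\hat a_2\|_\ell\le C\varepsilon^2$. The operator $T$ commutes with horizontal translations, so $\hat U_i$ is the translate of the function belonging to $F_{K'}$ and (7.1) holds for it. Let $W=\nabla U_i-\nabla\hat U_i$; $\|W\|_\ell\le\ell^{-1}\|W\|_1<\infty$. Subtracting the two fixed point equations,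
$$U_i-\hat U_i=T\big((a-\hat a)(e_i-\nabla U_i)-\hat aW\big),\qquad W=\nabla T\big((a-\hat a)(e_i-\nabla U_i)-\hat aW\big).$$
Lemma 6.1, (6.3) and (7.1) give $\|W\|_\ell\le C\varepsilon+C\varepsilon\|W\|_\ell$, so $\|W\|_\ell\le C\varepsilon$. The sup bound of Lemma 6.1 gives $|U_i-\hat U_i|\le C\varepsilon\ell$, and similarly $|T((a_1-\hat a_1)e_i)|\le C\varepsilon\ell$.

**Step 4: first-order expansion.** This isolates the part linear in $F$. We have $W=\nabla T((a_1-\hat a_1)e_i)+\nabla T(\mathrm{rest})$ with $\mathrm{rest}=(a_2-\hat a_2)e_i-(a-\hat a)\nabla U_i-\hat aW$ and $\|\mathrm{rest}\|_\ell\le C\varepsilon^2$. Also $Q(DF)\nabla U_i-Q(D\hat F)\nabla\hat U_i=(Q(DF)-Q(D\hat F))\nabla U_i+Q(D\hat F)W=O(\varepsilon^2\omega_\ell)$. With (7.3) this is (7.4).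

**Step 5: second derivatives.** Take $K'=K$, $\bar w=te_j$, $\ell=t\to0$ in $|W|\le C\varepsilon\omega_t(y)\le C\varepsilon ty^{\gamma-1}$: this gives $|\partial_j\nabla U_i|\le C\varepsilon y^{\gamma-1}$ for $j\le n$. The equation $\sum\partial_\alpha(A_{\alpha\beta}\partial_\beta(\xi_i-U_i))=0$, $|DA|\le C|D^2F|\le C\varepsilon y^{\gamma-1}$ and $A_{dd}\ge c$ then bound $\partial_{dd}U_i$. The bound for $\partial_yH_i$ follows from (7.3). $\square$

**The linear part is an explicit wave.** The field $b=a_1e_i=(F_ye_i,-\partial_iF)$ is divergence free. So $u_{1,i}:=T(a_1e_i)$ is harmonic by (6.2), $|u_{1,i}|\le C\varepsilon$, and (6.2) with boundary terms gives $\partial_yu_{1,i}=b_d=-\partial_iF$ on $y=0$. Let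
$$\Pi_K=\varepsilon\sum_{m\le K}N_m^{-2-\gamma}\sum_k\frac{\beta_k}{|k|}e^{\mathrm iN_mk\cdot\xi-N_m|k|y},\qquad u_i^e=\partial_i\Pi_K .$$
Then $u_i^e$ is harmonic, $|u_i^e|\le C\varepsilon$, and $\partial_yu_i^e=-\partial_iF_K^{full}$, since $\partial_y\Pi_K=-F_K^{full}$. For $F=F_K$ we have $F_K=F_K^{full}$ on $\mathsf B_4$, so $v_i=u_{1,i}-u_i^e$ has zero normal derivative on $\{y=0\}\cap\mathsf B_4$ and extends evenly to a harmonic function on $\mathsf B_4$. As $|v_i|\le C\varepsilon$, $|D^2v_i|\le C\varepsilon$ on $\mathsf B_3$. If $v^\pm$ belong to $K$ and $K-1$, then $\sup|v^+-v^-|\le C\varepsilon N_K^{-1}$ (Lemma 7.1 with $\bar w=0$, $\ell=N_K^{-1}$ for $u_1$; the single extra term for $u^e$), so $|\nabla v^+-\nabla v^-|\le C\varepsilon N_K^{-1}$ on $\mathsf B_3$. As $\beta_kk_i=\sigma_k\hat k_i$,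
$$\nabla u^e=-\varepsilon\sum_{m\le K}N_m^{-\gamma}\sum_k\sigma_k\,\hat k\otimes(\hat k,\mathrm i)\,e^{\mathrm iN_mk\cdot\xi-N_m|k|y}, \tag{7.5}$$
where rows are indexed by $i\le n$ and columns are the $d$ components of the gradient.

## 8. The pair $(X^K,X^{K-1})$ in these coordinates

Fix $K\ge1$, $\rho=1/N_K$. Superscript $+$ refers to $K$, $-$ to $K-1$. Write $X=X^K$, $L=L^K$, $X'=X^{K-1}$, $L'=L^{K-1}$, with the same $B$ and the same starting point in $\mathcal U$; $\mathbf n,\mathbf n'$ are the normals at $X,X'$; $w=X-X'$. Let $\tau'$ be the first exit of $X$ or $X'$ from $\mathcal U$, capped at a deterministic $T\le1$. All statements are for $t\le\tau'$; there $D_K$ and $D_{K-1}$ coincide with $G^\pm$ near the paths.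

**Step 1: the vertical separation is controlled by the horizontal one.** Let $f^\pm=F^\pm(\cdot,0)$, let $\Lambda\le C\varepsilon<\frac12$ bound their Lipschitz constants, and $\mu=\sup|f^+-f^-|\le C\varepsilon\rho$. Then
$$|w_d|\le\Lambda|\bar w|+\mu. \tag{8.1}$$
Suppose $w_d>\Lambda|\bar w|+\mu$ at $t_1$, and let $t_0<t_1$ be the last earlier time with $w_d\le\Lambda|\bar w|+\mu$ (it exists as $w_0=0$). On $(t_0,t_1]$, $X\notin\partial G^+$, since otherwise $w_d\le f^+(\bar X)-f^-(\bar X')\le\Lambda|\bar w|+\mu$. So there $dw=-\mathbf n'dL'$ with $|\bar{\mathbf n}'|\le\Lambda\mathbf n'_d$, hence $d|\bar w|\ge-\Lambda\mathbf n'_d\,dL'$ and $d(w_d-\Lambda|\bar w|)\le-(1-\Lambda^2)\mathbf n'_d\,dL'\le0$. This contradicts $w_d-\Lambda|\bar w|\le\mu$ at $t_0$. If $-w_d>\Lambda|\bar w|+\mu$, then $X'\notin\partial G^-$, and the same argument applies with the roles exchanged.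

**Step 2: the separation variable.** Let $(\xi,y)$, $(\xi',y')$ be the flat coordinates of $X$ in $G^+$ and of $X'$ in $G^-$; so $\xi'=\xi-\bar w$. Define
$$Z=h^+(X)-h^-(X')\in\mathbb R^n,\qquad r=(|Z|^2+\rho^2)^{1/2}.$$
We check that $r$ is comparable to the true distance plus $\rho$. From $w_d=(y-y')+F^+(\xi,y)-F^-(\xi',y')$, the bound $|F^+(\xi,y)-F^-(\xi',y')|\le C\varepsilon(\rho+|\bar w|+|y-y'|)$ and (8.1), $|y-y'|\le C\varepsilon(|\bar w|+\rho)$. Next, $\bar w-Z=U^+(\xi,y)-U^-(\xi',y')$. If $|\bar w|\le1$, Lemma 7.1 with $\ell=\max(|\bar w|,\rho)$ (at the point $(\xi,y)$, with $\hat U=U^-(\cdot-\bar w,\cdot)$) and $|\nabla U^-|\le C\varepsilon$ give $|\bar w-Z|\le C\varepsilon(|\bar w|+\rho)$; if $|\bar w|>1$ the same follows from $|U^\pm|\le C\varepsilon$. Hence $|\bar w|\le2r$, $c(|\bar w|+\rho)\le r\le C(|\bar w|+\rho)$, and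
$$|y-y'|+|\bar w-Z|\le C\varepsilon r. \tag{8.2}$$

**Step 3: the equation for $Z$.** By Itô's formula and (7.2), $dZ=M\,dB$ with $M=H^+(\xi,y)-H^-(\xi',y')$ an $n\times d$ matrix, and no local times appear. As long as $r\le\eta\le\frac14$,
$$M=M_1+\mathrm{err},\qquad|\mathrm{err}|\le C(\varepsilon^{1+\gamma}\omega_r(y)+\varepsilon r),\qquad|M_1|+|M|\le C\varepsilon\omega_r(y), \tag{8.3}$$
$$M_1=\varepsilon\sum_{m\le K}N_m^{-\gamma}\sum_k\sigma_k\,\hat k\otimes(\hat k,\mathrm i)\,e^{\mathrm iN_mk\cdot\xi-N_m|k|y}\,d_{m,k}(Z),\qquad d_{m,k}=\begin{cases}1-e^{-\mathrm iN_mk\cdot Z}&m<K,\\1&m=K.\end{cases}$$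
The point is that the leading part depends on $(\xi,y,Z)$ only. It is reached in four replacements.

(i) Replace $y'$ by $y$ in $H^-(\xi',\cdot)$. Let $t=|y-y'|\le C\varepsilon r$. By Lemma 7.1 the error is at most $C\varepsilon|\int_{y'}^ys^{\gamma-1}ds|\le C\varepsilon t^\gamma\le C\varepsilon^{1+\gamma}r^\gamma$. If $y\le r$, this is $\le C\varepsilon^{1+\gamma}\omega_r(y)$. If $y>r$, then $t\le y/2$ and the error is $\le C\varepsilon ty^{\gamma-1}\le C\varepsilon^2\omega_r(y)$.

(ii) Linearize. By Lemma 7.1 with $\ell=2r\in[\rho,\frac12]$, $\ell\ge|\bar w|$, and $\omega_{2r}\le2\omega_r$: $H^+(\xi,y)-H^-(\xi-\bar w,y)=-[\nabla u_1^+(\xi,y)-\nabla u_1^-(\xi-\bar w,y)]+O(\varepsilon^2\omega_r)$.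

(iii) Discard the smooth part. Write $u_1=u^e+v$. The points $(\xi,y)$ and $(\xi',y)$ lie in $\mathsf B_3$, so the $v$-part contributes $O(\varepsilon(\rho+|\bar w|))=O(\varepsilon r)$.

(iv) Replace $\xi-\bar w$ by $\xi-Z$ in $\nabla u^{e,-}$. Let $\bar s=C\varepsilon r\ge|\bar w-Z|$, $\bar s\le r$. By (4.2) (the second sum with $a=\gamma$, $b=1-\gamma$) the error is at most
$$C\varepsilon\sum_mN_m^{-\gamma}\min(1,N_m\bar s)e^{-cN_my}\le C\varepsilon\,\omega_{\bar s}(y)\le C\varepsilon^{1+\gamma}\omega_r(y).$$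
Then (7.5) gives $M_1$. Since $|d_{m,k}|\le C\min(1,N_mr)$ (for $m=K$ because $N_Kr\ge1$), the same sum with $r$ in place of $\bar s$ gives $|M_1|\le C\varepsilon\omega_r(y)$. Finally $r\le C\omega_r(y)$ since $r+y\le3$, so $|M|\le C\varepsilon\omega_r(y)$.

**Step 4: the equation for $(\xi,y)$.** We need the dynamics of the position of $X$. First $d\xi=d\bar B+\bar{\mathbf n}\,dL$ with $|\bar{\mathbf n}|\le C\varepsilon$. The gradient of $y$ in $x$ is the last row of $(DS)^{-1}$, namely $(-\bar\nabla F^T/J,1/J)$, and $\Delta_xy=J^{-1}\operatorname{div}(Ae_d)$; $y$ vanishes on $\partial G^+$ and is positive inside. So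
$$dy=\nabla y\cdot dB+\tfrac12\Delta y\,dt+\partial_{\mathbf n}y\,dL,\qquad|\nabla y-e_d|\le C\varepsilon,\quad|\Delta_xy|\le C\varepsilon(\rho+y)^{\gamma-1}, \tag{8.4}$$
and $\partial_{\mathbf n}y=|\nabla y|=1+O(\varepsilon)$ on $\partial G^+$. No $dL'$ occurs in the dynamics of $(\xi,y,Z)$.

## 9. The covariance per unit of local time

By the second computation in Section 3, the covariance of $Z$ per unit of $dL$ should be $2\varepsilon^2\Sigma(Z)$ with
$$\Sigma(Z)=2\sum_{m<K}N_m^{-\nu}\sum_k\mu_k(1-\cos N_mk\cdot Z)\hat k\hat k^T+N_K^{-\nu}\sum_k\mu_k\hat k\hat k^T,$$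
a non-negative matrix. The corrector in Section 10 makes this precise; here we verify the algebraic inequality of Section 3 for it.

**Lemma 9.1.** $R$ can be fixed, and then $\eta_0>0$ found, so that for all $K\ge1$ and $|Z|\le\eta_0$:
$$\operatorname{tr}\Sigma-\nu\,\frac{Z\cdot\Sigma Z}{r^2}\ge c\,r^\nu .$$

*Proof.* **Case $|Z|<\rho/2$.** Here the scale-$K$ term dominates. We have $|Z|^2/r^2\le\frac14$, so $Z\cdot\Sigma Z/r^2\le\frac14\operatorname{tr}\Sigma$. As $\nu<2$, the left side is $\ge\frac12\operatorname{tr}\Sigma\ge\frac12\rho^\nu\sum_k\mu_k\ge cr^\nu$.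

**Case $|Z|\ge\rho/2$.** We compare $\Sigma$ with an integral. Let $\mathsf g(\kappa)=|\kappa|^{-n-\nu}(1-\cos\kappa\cdot Z)\hat\kappa\hat\kappa^T$ and $\mathcal I(Z)=2\int_{\mathbb R^n}\mathsf g$. Put
$$\Theta(Z)=\int|\kappa|^{-n-\nu-2}\big(\cos\kappa\cdot Z-1+\tfrac12(\kappa\cdot Z)^2\big)d\kappa=\Theta_0|Z|^{\nu+2},\qquad\Theta_0>0;$$
the integral converges since $0<\nu<2$, it is rotation invariant and homogeneous, and its integrand is non-negative. Differentiating twice, $\mathcal I=2\,\mathrm{Hess}\,\Theta=c_*|Z|^\nu(I+\nu\hat Z\hat Z^T)$ with $c_*=2\Theta_0(\nu+2)$. As in Section 3,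
$$\operatorname{tr}\mathcal I-\nu\hat Z\cdot\mathcal I\hat Z=c_*(n-\nu^2)|Z|^\nu,\qquad n-\nu^2>0 .$$
We claim, with $C'$ depending only on $n,\gamma$ and not on $R$,
$$|\Sigma-\mathcal I|\le C'\big[R^{-1}+R^{-\nu}+(R\eta_0)^{2-\nu}\big]|Z|^\nu. \tag{9.1}$$
Note $N_m^{-\nu}\mu_k(1-\cos N_mk\cdot Z)\hat k\hat k^T=|Q|\,\mathsf g(N_mk)$ for the cube $Q=Q_{m,k}=N_m(k+[-\frac12,\frac12]^n)$. The shells $\{RN_m\le|\kappa|<2RN_m\}$, $0\le m<K$, partition $\{R\le|\kappa|<RN_K\}$. There are four errors.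

- *Oscillation in cubes.* On $Q_{m,k}$, $|\kappa|$ is comparable to $RN_m$ (as $R\ge4\sqrt n$), $|\kappa-N_mk|\le C'|\kappa|/R$, and $|\nabla\mathsf g|\le C'\{|\kappa|^{-n-\nu-1}\min(1,|\kappa||Z|)^2+|\kappa|^{-n-\nu}|Z|\min(1,|\kappa||Z|)\}$. The cubes have overlap bounded by $C'$. Total: at most $\frac{C'}R\int_{\mathbb R^n}\{|\kappa|^{-n-\nu}\min(1,|\kappa||Z|)^2+|\kappa|^{1-n-\nu}|Z|\min(1,|\kappa||Z|)\}d\kappa\le\frac{C'}R|Z|^\nu$, since $1<\nu<2$.
- *Mismatch of $\bigcup_kQ_{m,k}$ with the shell.* The symmetric difference lies within $\sqrt nN_m/2$ of the spheres $|\kappa|=RN_m$ and $|\kappa|=2RN_m$, so its measure is $\le C'N_m(RN_m)^{n-1}$. Total: at most $\frac{C'}R\sum_m(RN_m)^{-\nu}\min(1,RN_m|Z|)^2\le\frac{C'}R|Z|^\nu$.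
- *Missing $|\kappa|<R$.* At most $C'R^{2-\nu}|Z|^2\le C'(R\eta_0)^{2-\nu}|Z|^\nu$.
- *Missing $|\kappa|\ge RN_K$, and the scale-$K$ term.* At most $C'(\rho/R)^\nu\le C'R^{-\nu}|Z|^\nu$, using $\sum_{k\in\Gamma}\mu_k\le C'R^{-\nu}$ and $\rho\le2|Z|$.

This proves (9.1). Choose $R$ large, then $\eta_0$ small. Since $Z\cdot\Sigma Z/r^2\le\hat Z\cdot\Sigma\hat Z$, the left side of the lemma is $\ge\frac12c_*(n-\nu^2)|Z|^\nu\ge cr^\nu$, as $r\le\sqrt5|Z|$. $\square$

## 10. Corrector, barrier and the growth of $E[r^p]$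

Let $\eta\le\min(\eta_0,\frac14)$ and $\tau=\tau'\wedge\inf\{t:r_t\ge\eta\}$. Consider $K$ so large that $r_0<\eta$; by (8.2) with $w_0=0$, $r_0\le2\rho$. All estimates are for $t\le\tau$, where $\rho\le r\le\eta$ and $y\le2$.

**Step 1: the drift of $r^p$.** We isolate its main part. Since $p-2=-\nu$,
$$dr^p=d(\text{mart})+\tfrac p2r^{p-2}\operatorname{tr}\big[(I-\nu ZZ^T/r^2)MM^T\big]dt .$$
Let $q(\xi,y,Z)=\operatorname{tr}[(I-\nu ZZ^T/r^2)M_1M_1^T]$. By (8.3), replacing $MM^T$ by $M_1M_1^T$ costs at most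
$$C(\varepsilon^{2+\gamma}\omega_r^2+\varepsilon^2r\omega_r)\,r^{p-2}\,dt. \tag{10.1}$$
The matrix $M_1$ is real (replace $k$ by $-k$), so $M_1M_1^T=M_1\overline{M_1}^T$ is the sum over pairs $\alpha=((m,k),(m',k'))$ of
$$\varepsilon^2N_m^{-\gamma}N_{m'}^{-\gamma}\sigma_k\sigma_{k'}(\hat k\cdot\hat k'+1)\,\hat k\hat k'^T\,d_{m,k}\overline{d_{m',k'}}\,e^{\mathrm i\kappa_\alpha\cdot\xi-s_\alpha y},\quad\kappa_\alpha=N_mk-N_{m'}k',\ s_\alpha=N_m|k|+N_{m'}|k'|.$$
Write $q=\sum_{\rm diag}q_{m,k}(Z)e^{-2N_m|k|y}+\sum_{\rm off}q_\alpha(Z)e^{\mathrm i\kappa_\alpha\cdot\xi-s_\alpha y}$, where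
$$q_{m,k}=2\varepsilon^2N_m^{-2\gamma}\sigma_k^2|d_{m,k}|^2\big(1-\nu(\hat k\cdot Z)^2/r^2\big).$$

**Step 2: the corrector.** We construct $\psi$ with $\frac12\Delta_{(\xi,y)}\psi=q$ whose normal derivative on $y=0$ collects only the diagonal terms. Subtracting it turns the $dt$-drift $q$ into a $dL$-drift. For a diagonal term this is the computation of Section 3. For an off-diagonal term we add a harmonic wave that cancels the normal derivative. Let
$$\psi=\sum_{\rm diag}q_{m,k}\frac{e^{-2N_m|k|y}}{2N_m^2|k|^2}+\sum_{\rm off}q_\alpha e^{\mathrm i\kappa_\alpha\cdot\xi}\,\frac{2\big[e^{-s_\alpha y}-\frac{s_\alpha}{|\kappa_\alpha|}e^{-|\kappa_\alpha|y}\big]}{s_\alpha^2-|\kappa_\alpha|^2}.$$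
Here $\kappa_\alpha\ne0$ by (4.1), and $s_\alpha\ge|\kappa_\alpha|$. If $s_\alpha=|\kappa_\alpha|$, then $\hat k'=-\hat k$, so $q_\alpha=0$ and the term is omitted. One checks $\frac12\Delta\psi=q$ directly: $\frac12(\partial_y^2-|\kappa_\alpha|^2)$ kills $e^{-|\kappa_\alpha|y}$ and multiplies $e^{-s_\alpha y}$ by $\frac12(s_\alpha^2-|\kappa_\alpha|^2)$. At $y=0$ the off-diagonal terms have zero $y$-derivative. As $|d_{m,k}|^2=2(1-\cos N_mk\cdot Z)$ for $m<K$, $\sigma_k^2/|k|=\mu_k$ and $N_m^{-1-2\gamma}=N_m^{-\nu}$,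
$$\partial_y\psi|_{y=0}=-b(Z),\quad b=\sum_{\rm diag}\frac{q_{m,k}}{N_m|k|}=2\varepsilon^2\Big[\operatorname{tr}\Sigma-\nu\frac{Z\cdot\Sigma Z}{r^2}\Big],\quad c\varepsilon^2r^\nu\le b\le C\varepsilon^2r^\nu. \tag{10.2}$$
The lower bound is Lemma 9.1, as $|Z|\le r\le\eta_0$. The upper bound follows from $\operatorname{tr}\Sigma\le C\sum_mN_m^{-\nu}\min(1,N_mr)^2\le Cr^\nu$.

**Step 3: bounds on $\psi$.** The concern is the denominator $s_\alpha^2-|\kappa_\alpha|^2$, which may be small. With $g_y(t)=e^{-ty}/t$, the off-diagonal fraction is $\frac{2s}{s^2-|\kappa|^2}\int_{|\kappa|}^sg_y'(t)\,dt$, that is, $-\frac{2s}{s+|\kappa|}$ times the average over $t\in[|\kappa|,s]$ of $(\frac yt+\frac1{t^2})e^{-ty}$. By (4.1), $t\in[N/2,4RN]$ with $N=\max(N_m,N_{m'})$. So its $j$-th $y$-derivative is $\le CN^{j-2}e^{-cNy}$; also $|\kappa_\alpha|\le CN$. Next, for $i\le2$, $|\partial_Z^id_{m,k}|\le C\min(1,N_mr)r^{-i}(1+N_mr)^i$ and $|\partial_Z^i(ZZ^T/r^2)|\le Cr^{-i}$, so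
$$|\partial_Z^iq_\alpha|\le C\varepsilon^2N_m^{-\gamma}N_{m'}^{-\gamma}\min(1,N_mr)\min(1,N_{m'}r)\,r^{-i}(1+Nr)^i,\quad i\le2,$$
and likewise for diagonal terms. For given $m$, $\sum_{m'\le m}N_{m'}^{-\gamma}\min(1,N_{m'}r)$ is $\le CrN_m^{1-\gamma}$ if $N_mr\le1$, and $\le Cr^\gamma$ otherwise. Hence for $i+j\le2$
$$|\partial^j_{(\xi,y)}\partial_Z^i\psi|\le C\varepsilon^2\Big\{r^{2-i}\sum_{N_m\le1/r}N_m^{j-2\gamma}e^{-cN_my}+r^\gamma\sum_{N_m>1/r}N_m^{j+i-2-\gamma}e^{-cN_my}\Big\}.$$
For $j=0$ the first sum is $\le C$. For $j=1,2$ use (4.2) with $a=j-2\gamma>0$; this needs $\gamma<\frac12$. In the second sum $a=2+\gamma-i-j\ge\gamma>0$; take $b=j-2\gamma$ for $j\ge1$, and drop the last factor of (4.2) for $j=0$. For instance, for $j=1$, $i=0$ the second part is $\le Cr^{1+2\gamma}(r/(r+y))^{1-2\gamma}=Cr^2(r+y)^{2\gamma-1}$. With $\partial=\partial_{(\xi,y)}$ and $y\le2$,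
$$\begin{aligned}|\psi|&\le C\varepsilon^2r^2,&|\partial\psi|&\le C\varepsilon^2r^2(r+y)^{2\gamma-1},&|\partial^2\psi|&\le C\varepsilon^2r^2(r+y)^{2\gamma-2},\\|\partial_Z\psi|&\le C\varepsilon^2r,&|\partial_Z^2\psi|&\le C\varepsilon^2,&|\partial\partial_Z\psi|&\le C\varepsilon^2r(r+y)^{2\gamma-1}.\end{aligned}\tag{10.3}$$

**Step 4: Itô's formula for $r^{p-2}\psi(\xi,y,Z)$.** We list all drifts, using (8.4), (10.3) and $|M|\le C\varepsilon r(r+y)^{\gamma-1}$. Put
$$\mathcal P=r^p(r+y)^{2\gamma-2},\qquad\mathcal S=(\rho+y)^{\gamma-1}.$$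

- *Second order in $(\xi,y)$.* The covariation of $(\xi,y)$ is $(I+O(\varepsilon))dt$; this gives $r^{p-2}q\,dt+O(\varepsilon^3\mathcal P)\,dt$.
- *The term $\frac12\Delta y\,\partial_y\psi$.* It contributes $O(\varepsilon^3\mathcal S\,r^p(r+y)^{2\gamma-1})=O(\varepsilon^3\mathcal S)$, since $r^p(r+y)^{2\gamma-1}=(r/(r+y))^{1-2\gamma}\le1$.
- *Cross terms of $(\xi,y)$ with $Z$.* At most $C|\partial\partial_Z(r^{p-2}\psi)||M|\le C\varepsilon^2r^{p-1}(r+y)^{2\gamma-1}\cdot\varepsilon r(r+y)^{\gamma-1}\le C\varepsilon^3\mathcal P$.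
- *Second order in $Z$.* At most $C|\partial_Z^2(r^{p-2}\psi)||M|^2\le Cr^{p-2}\varepsilon^2|M|^2\le C\varepsilon^4\mathcal P$.
- *$dL$ terms, at $y=0$.* $r^{p-2}[\bar{\mathbf n}\cdot\bar\nabla\psi+\partial_{\mathbf n}y\,\partial_y\psi]=O(\varepsilon\cdot\varepsilon^2r^{p-2+1+2\gamma})-r^{p-2}b(1+O(\varepsilon))=-r^{p-2}b+O(\varepsilon^3)$, since $p-1+2\gamma=0$ and $r^{p-2}b\le C\varepsilon^2r^{p-2+\nu}=C\varepsilon^2$.

For (10.1): $r^{p-2}\varepsilon^{2+\gamma}\omega_r^2=\varepsilon^{2+\gamma}\mathcal P$, and $r^{p-2}\varepsilon^2r\omega_r=\varepsilon^2r^p(r+y)^{\gamma-1}\le\varepsilon^2\eta^p\mathcal S$, as $r\ge\rho$.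

**Step 5: the barrier.** The errors with $\mathcal P$ are dangerous. In a boundary layer $dt$ acts like $dy\,dL$, and $\int_0^\infty\mathcal P\,dy=r^{p+2\gamma-1}/(1-2\gamma)=1/(1-2\gamma)$ is not small, so heuristically they contribute $\varepsilon^{2+\gamma}dL$. A function concave in $y$ converts $\mathcal P\,dt$ into $dL$ rigorously. Let $\mathfrak B=r^p(y+r)^{2\gamma}$. Its $dt$-drift is $\le-c\mathcal P+C\varepsilon\mathcal P+C\varepsilon\mathcal S$. Indeed:

- $\mathfrak B_{yy}=-2\gamma(1-2\gamma)\mathcal P$ and $|\nabla y|^2=1+O(\varepsilon)$;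
- $|\mathfrak B_y\Delta y|\le C\varepsilon\mathcal S$, as $0\le\mathfrak B_y=2\gamma r^p(y+r)^{2\gamma-1}\le2\gamma$;
- $|\mathfrak B_{yZ}||M|\le Cr^{p-1}(r+y)^{2\gamma-1}\cdot\varepsilon r(r+y)^{\gamma-1}\le C\varepsilon\mathcal P$;
- $|\mathfrak B_{ZZ}||M|^2\le Cr^{p-2}(r+y)^{2\gamma}\cdot\varepsilon^2r^2(r+y)^{2\gamma-2}\le C\varepsilon^2\mathcal P$.

Its $dL$-coefficient is $\mathfrak B_y|_{y=0}\,\partial_{\mathbf n}y\le C$, and $0\le\mathfrak B\le Cr^p$.

**Step 6: the Lyapunov function.** Let $\Phi=r^p-\frac p2r^{p-2}\psi-C_2\varepsilon^{2+\gamma}\mathfrak B$. The $q$-terms cancel. For $C_2$ large (then fixed) and $\varepsilon$ small, the $\mathcal P$-terms are at least $\varepsilon^{2+\gamma}[C_2(c-C\varepsilon)-C]\mathcal P\ge0$. By (10.2) the $dL$-coefficient is at least $\frac p2r^{p-2}b-C\varepsilon^3-C\varepsilon^{2+\gamma}\ge c_3\varepsilon^2$, because $r^{p-2}b\ge c\varepsilon^2r^{p-2+\nu}=c\varepsilon^2$. So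
$$d\Phi\ge d(\text{mart})+c_3\varepsilon^2\,dL-C\varepsilon^2(\eta^p+\varepsilon)(\rho+y)^{\gamma-1}\,dt,\qquad t\le\tau. \tag{10.4}$$
For fixed $K$ everything is smooth and bounded up to $\tau$, since $r\ge\rho$; so the local martingale is a martingale. By (10.3), $\Phi_0\ge r_0^p(1-C\varepsilon^2-C\varepsilon^{2+\gamma})\ge0$ and $\Phi_\tau\le2r_\tau^p$.

**Step 7: the remaining time integral.** Apply Itô's formula to $(\rho+y)^{1+\gamma}$. The second-order drift is $\ge c(\rho+y)^{\gamma-1}$; the term with $\Delta y$ is $O(\varepsilon(\rho+y)^{2\gamma-1})=O(\varepsilon(\rho+y)^{\gamma-1})$; the $dL$ part is $\ge0$. Hence $E\int_0^\tau(\rho+y)^{\gamma-1}dt\le C$ for $\varepsilon$ small, and taking expectations in (10.4),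
$$2E[r_\tau^p]\ge\varepsilon^2\big(c_3E[L_\tau]-C_4(\eta^p+\varepsilon)\big), \tag{10.5}$$
with $c_3,C_4$ independent of $\varepsilon,\eta,T,K$. Everything holds conditionally on an $\mathcal F_{t_0}$-measurable common starting point at a time $t_0$.

## 11. Separation that survives the limit

**Step 1: enough local time.** We bound $E L_{\tau'}$ below. Let $y_0=\sqrt T/10$, $x_0=(0,y_0)$, and start $X,X'$ at a common point of $\mathsf B(x_0,y_0/2)$. For $\varepsilon\le c\sqrt T$ this ball lies in all $D_K$ and in $D$. Exit from $\mathcal U=\mathsf B_1$ before $T$ needs a displacement of at least $\frac12$, so $P(\tau'<T)\le CT^4$ by Lemma 5.1 and Markov's inequality. On $\{\tau'=T\}$ we have $X_d\ge-C\varepsilon$, $\mathbf n_d\le1$ and $X_{0,d}\le0.15\sqrt T$, so $-C\varepsilon\le X_{d,s}\le0.15\sqrt T+B_{d,s}+L_s$ and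
$$L_T\ge\sup_{s\le T}(-B_{d,s})-0.15\sqrt T-C\varepsilon .$$
Since $E\sup_{s\le T}(-B_{d,s})=\sqrt{2T/\pi}$ and $E[(\sup_{s\le T}(-B_{d,s}))^2]=T$,
$$EL_{\tau'}\ge\sqrt{2T/\pi}-0.15\sqrt T-C\varepsilon-\sqrt T\,(CT^4)^{1/2}\ge\tfrac12\sqrt T=:\Lambda_0$$
for $T$ small (fixed) and $\varepsilon\le c\sqrt T$, as $\sqrt{2/\pi}>0.79$. Also $EL_{\tau'}^2\le C_5$ by Lemma 5.1.

**Step 2: two alternatives.** Let $a_0=\Lambda_0^2/(4C_5)$. Choose $\eta$, then $\varepsilon$, so small that $C_4(\eta^p+\varepsilon)\le c_3\Lambda_0/4$. The order of choices is $R,\eta_0,T,\eta,\varepsilon$; none depends on $K$. Let $A$ be the event that $r$ reaches $\eta$ before or at $\tau'$, and $a=P(A)$.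

- If $a\le a_0$: $\tau=\tau'$ off $A$, so $EL_\tau\ge\Lambda_0-E[L_{\tau'}\mathbf 1_A]\ge\Lambda_0-(C_5a)^{1/2}\ge\Lambda_0/2$, and $Er_\tau^p\ge\varepsilon^2c_3\Lambda_0/8$ by (10.5).
- If $a>a_0$: $r_\tau=\eta$ on $A$, so $Er_\tau^p\ge\eta^pa_0$.

So $Er_\tau^p\ge\kappa_0>0$, with $\kappa_0$ independent of $K$ and of the starting point in $\mathsf B(x_0,y_0/2)$. As $r\le C(|X^K-X^{K-1}|+N_K^{-1})$ by Section 8, Step 2,
$$E\Big[\sup_{t\le T}|X_t^K-X_t^{K-1}|^p\Big]\ge\kappa_1>0\qquad\text{for all large }K. \tag{11.1}$$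

**Step 3: arbitrary $x\in D$.** We steer the pair into $\mathsf B(x_0,y_0/2)$ without touching the boundary. This ball is contained in $D$, and $D$ is connected. Take a curve in $D$ from $x$ to $x_0$ and a closed tube in $D$ around it, of radius less than $y_0/2$. By the support theorem for Brownian motion, with some probability $\pi_0>0$ the path $x+B$ stays on $[0,1]$ in this compact tube and $x+B_1\in\mathsf B(x_0,y_0/2)$. For $K$ large the tube lies in $D_K\cap D_{K-1}$ (Section 4). Until $X^K$ hits $\partial D_K$ we have $L^K=0$ and $X^K=x+B$; so on this event $X^K=X^{K-1}=x+B$ on $[0,1]$. Applying (11.1) conditionally on $\mathcal F_1$,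
$$E\Big[\sup_{t\le1+T}|X_t^K-X_t^{K-1}|^p\Big]\ge\pi_0\kappa_1\qquad\text{for all large }K.$$

**Step 4: the limit.** By Lemma 5.2 there are solutions $(X,L)$, $(X',L')$ in $D$ from $x$ with the same $B$. The functional $\sup_{t\le1+T}|X_t-X'_t|^p$ is continuous, and bounded on the relevant paths because the domains are uniformly bounded. So $E\sup_{t\le1+T}|X_t-X'_t|^p\ge\pi_0\kappa_1>0$, and the two solutions are not indistinguishable. This proves Part 1 of Theorem 2.1. $\blacksquare$

## 12. Uniqueness in law excludes strong solutions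

If all solutions from $x$ have the same joint law with $B$, then one strong solution would force every solution to be the same functional of $B$, against Part 1. So we prove uniqueness of the joint law. The tool is the following.

**Theorem (Lieberman, *Boundary regularity for solutions of degenerate elliptic equations*, Nonlinear Anal. 12 (1988), Thm 2; special case).** Let $D$ be a bounded $C^{1,\gamma}$ domain, $\mathbf a\in C^1(\overline D)$ a positive scalar function, and $|\mathbf b(x,z,p)|\le\Lambda(1+|p|^2)$ for bounded $z$. A bounded $v\in W^{1,2}(D)$ with $\int_D\mathbf a\nabla v\cdot\nabla\varphi=\int_D\mathbf b(x,v,\nabla v)\varphi$ for all $\varphi\in W^{1,2}(D)\cap L^\infty(D)$ belongs to $C^{1,\beta}(\overline D)$ for some $\beta>0$.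

**Proposition 12.1.** For the domain $D$ of Section 4 and every $x\in D$, all finite-dimensional laws of $(X,B)$ coincide for any two solutions $(X,L)$ started from $x$.

*Proof.* **Step 1: a resolvent equation.** We want a function $v$ whose values express exponential functionals of $(X,B)$. Let $(X,L)$ be a solution from $x$, $\theta\in\mathbb R^d$, $\lambda>0$, $\phi\in C^\infty(\mathbb R^d)$. Let $v\in W^{1,2}(D)$ be the Lax–Milgram weak solution of
$$\tfrac12\operatorname{div}(e^{2\theta\cdot x}\nabla v)-\lambda e^{2\theta\cdot x}v=-e^{2\theta\cdot x}\phi\ \text{ in }D,\qquad\partial_{\mathbf n}v=0\ \text{ on }\partial D .$$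
Testing with $(v-M)^+$ and $(-v-M)^+$, $M=\sup_D|\phi|/\lambda$, gives $|v|\le M$. By Lieberman's theorem, with $\mathbf a=\frac12e^{2\theta\cdot x}$ and $\mathbf b=e^{2\theta\cdot x}(\phi-\lambda z)$, $v\in C^{1,\beta}(\overline D)$. In the interior $v\in C^\infty(D)$, and $\Delta v=2(\lambda v-\phi-\theta\cdot\nabla v)$ extends continuously to $\overline D$.

**Step 2: smooth approximation.** Itô's formula for $v$ needs justification, as $v$ need not be $C^2$ up to $\partial D$. Take a smooth partition of unity $(\zeta_j)$, $\sum_j\zeta_j=1$ near $\overline D$, and vectors $e_j$ such that $x+\delta e_j\in D$ for $x\in\overline D\cap\operatorname{supp}\zeta_j$ and small $\delta>0$ ($e_j=0$ for the interior patch). Put $v_\delta=\sum_j\zeta_jv(\cdot+\delta e_j)$, which is $C^\infty$ near $\overline D$. Since $\sum_j\nabla\zeta_j=0$ and $\sum_j\Delta\zeta_j=0$ near $\overline D$, uniformly on $\overline D$: $v_\delta\to v$, $\nabla v_\delta\to\nabla v$, $\Delta v_\delta\to\Delta v$.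

*The normal derivative.* Green's formula for $v_\delta$ and $\delta\to0$ give $\int_D\nabla v\cdot\nabla\varphi=-\int_D\varphi\Delta v-\int_{\partial D}\varphi\,\partial_{\mathbf n}v$ for smooth $\varphi$. The weak equation with test function $e^{-2\theta\cdot x}\varphi$ reads $\int_D\nabla v\cdot\nabla\varphi=\int_D2(\phi-\lambda v+\theta\cdot\nabla v)\varphi=-\int_D\varphi\Delta v$. So $\int_{\partial D}\varphi\,\partial_{\mathbf n}v=0$ for all smooth $\varphi$; hence $\partial_{\mathbf n}v=0$ on $\partial D$, and $\partial_{\mathbf n}v_\delta\to0$ uniformly on $\partial D$.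

**Step 3: the representation.** Let $\mathcal E_{s,t}=\exp(\theta\cdot(B_t-B_s)-\frac12|\theta|^2(t-s))$. By Itô's formula the drift of $e^{-\lambda(t-s)}\mathcal E_{s,t}v_\delta(X_t)$ is
$$e^{-\lambda(t-s)}\mathcal E_{s,t}\big\{(\tfrac12\Delta v_\delta+\theta\cdot\nabla v_\delta-\lambda v_\delta)(X_t)\,dt+\partial_{\mathbf n}v_\delta(X_t)\,dL_t\big\}.$$
Since $L_t$ (Lemma 5.1) and $\sup_{u\in[s,t]}\mathcal E_{s,u}$ have all moments, the stochastic integrals are martingales and $\delta\to0$ is allowed; the $dt$-drift becomes $-e^{-\lambda(t-s)}\mathcal E_{s,t}\phi(X_t)$ and the $dL$-drift disappears. Letting then $t\to\infty$ ($v$ is bounded and $E[\mathcal E_{s,t}|\mathcal F_s]=1$),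
$$E\Big[\int_s^\infty e^{-\lambda(t-s)}\mathcal E_{s,t}\,\phi(X_t)\,dt\,\Big|\,\mathcal F_s\Big]=v(X_s),\qquad\lambda>0. \tag{12.1}$$
Here $v=v_\lambda$ depends only on $(\lambda,\theta,\phi)$.

**Step 4: induction over times.** For bounded $\mathcal F_s$-measurable $\Psi$ the function $t\mapsto E[\Psi\mathcal E_{s,t}\phi(X_t)]$, $t\ge s$, is bounded and continuous. So it is determined by its Laplace transform, which by (12.1) is $\lambda\mapsto E[\Psi v_\lambda(X_s)]$. Let $0=t_0<t_1<\dots<t_j$ and let $\Psi\ge0$ be a bounded measurable function of $(X_{t_i},B_{t_i}-B_{t_{i-1}})_{1\le i<j}$. With $s=t_{j-1}$, the joint law of these variables (for $j=1$: the point $x$) determines $E[\Psi e^{\theta\cdot(B_{t_j}-B_{t_{j-1}})}\phi(X_{t_j})]$ for all $\theta\in\mathbb R^d$ and all smooth $\phi\ge0$. For fixed $\Psi,\phi$ this is the Laplace transform of a finite measure in the variable $B_{t_j}-B_{t_{j-1}}$ with finite exponential moments of all orders $\theta$, and such a measure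 is determined by them. So the joint law of $(X_{t_i},B_{t_i}-B_{t_{i-1}})_{1\le i\le j}$ is determined. By induction on $j$, all finite-dimensional laws of $(X,B)$ are determined. $\square$

**Proof of Part 2 of Theorem 2.1.** Solutions from $x$ exist by Lemma 5.2. Suppose a strong solution from $x$ exists: $X=\mathcal T(B)$ almost surely with $\mathcal T$ measurable. By Proposition 12.1 every solution from $x$, on any space, satisfies $X=\mathcal T(B)$ almost surely, since this is a property of the joint law of $(X,B)$. Moreover $X-x-B=\int\mathbf n(X)\,dL$ is of bounded variation with differential carried by $\{X\in\partial D\}$, and $|\mathbf n|=1$, so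
$$L_t=\int_0^t\mathbf n(X_s)\cdot d(X_s-x-B_s).$$
Hence any two solutions from $x$ with the same $B$ coincide, which contradicts Part 1. $\blacksquare$
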